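\title{Sums of powers of binomial coefficients have no closed form}

\begin{abstract}
We prove that for every integer $p\ge3$ the sum $S_p(n)=\sum_k\binom nk^p$ is not, for large $n$, a finite sum of hypergeometric terms. The proof treats all $p$ at once. The sum splits into integrals of different exponential growth rates. A closed form would give a recurrence with algebraic coefficients that the dominant integral satisfies up to an exponentially small error; an analytic continuation argument removes the error, and the transcendence of $\pi$ transfers the recurrence back to the sum. This forces the sum to equal its dominant integral, which is false for $p\ge3$. The same method decides the question for the sums $\sum_k\omega^k\binom nk^p$, with $\omega$ a root of unity, along arithmetic progressions.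
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{hypergeometric term} is a complex sequence $t(N)$, defined for large $N$, such that $t(N+1)=r(N)t(N)$ for all large $N$ with a fixed rational function $r\in\mathbb C(N)$. Examples are $2^N$, $N!$, $\binom{2N}{N}$ and $(3N)!/N!^3$. A sequence has \emph{closed form} if it equals, for all large $N$, a sum of a fixed finite number of hypergeometric terms. This is the notion of the book \cite{AB}. Factoring $r$ shows that a hypergeometric term is an exponential times a quotient of values of the gamma function, so a closed form is a formula in which no summation of growing length is left.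

For a positive integer $p$ let
$$S_p(n)=\sum_{k=0}^n\binom nk^p .$$
The binomial theorem and Vandermonde's identity give $S_1(n)=2^n$ and $S_2(n)=\binom{2n}n$. Does the list continue? For a specific value of $p$ the methods of \cite{AB} can show that it does not: Zeilberger's algorithm finds a recurrence for $S_p$, and Petkov\v{s}ek's algorithm shows that the recurrence has no solution in closed form. The question whether $S_p$ fails to have closed form for every $p\ge3$ comes from \cite{onepth}; it is reported as open for $p\ge9$ or thereabouts.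

\begin{theorem}\label{thm:main}
For every integer $p\ge3$, the sequence $S_p(n)$ does not have closed form.
\end{theorem}

One might guess that closed forms stop at $p=2$ simply because a cube is too high a power. Dixon's identity
$$\sum_k(-1)^k\binom{2N}k^3=(-1)^N\frac{(3N)!}{N!^3}$$
shows that this is not the reason, and a proof of Theorem~\ref{thm:main} has to tell the sum of cubes from the alternating sum of cubes. It is therefore natural to treat the twisted sums
$$S_{p,\omega}(n)=\sum_{k=0}^n\omega^k\binom nk^p$$
together, where $\omega$ is a root of unity, written as $\omega=e^{2\pi i\alpha}$ with $\alpha\in\mathbb Q\cap(-\frac12,\frac12]$. We say that a sequence $x$ has closed form on the progression $dN+n_0$ if $N\mapsto x(dN+n_0)$ has closed form. The notation $g=x\,(1+O(\kappa^N))$ means $|g(N)-x(N)|\le C\kappa^N|x(N)|$ for large $N$.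

\begin{theorem}\label{thm:twisted}
Let $\alpha\in\mathbb Q\cap(-\frac12,\frac12]$ and $\omega=e^{2\pi i\alpha}$.
\begin{enumerate}
\item[(a)] Let $|\alpha|<\frac12$, and let either $p\ge3$, or $p=2$ and $\alpha\ne0$. Then for no integers $d\ge1$, $n_0\ge0$ and no $\kappa\in(0,1)$ is there a finite sum $g$ of hypergeometric terms with $g(N)=S_{p,\omega}(dN+n_0)\,(1+O(\kappa^N))$. In particular, $S_{p,\omega}$ has closed form on no arithmetic progression. In the remaining cases, $S_{1,\omega}(n)=(1+\omega)^n$ and $S_{2,1}(n)=\binom{2n}n$ have closed form.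
\item[(b)] Let $\omega=-1$. Then $S_{p,-1}(n)=0$ for odd $n$. If $p\ge4$, then for no progression $dN+n_0$ consisting of even integers and no $\kappa\in(0,1)$ is there a $g$ as in (a). In particular, $S_{p,-1}$ has closed form on no arithmetic progression that contains an even integer. For $p\le3$ there is a closed form on even $n$: for $N\ge1$,
$$S_{p,-1}(2N)=0,\qquad(-1)^N\binom{2N}N,\qquad(-1)^N\frac{(3N)!}{N!^3}\qquad\text{for }p=1,2,3.$$
\item[(c)] The exponential precision in (a) cannot be weakened to a power: for all $p,K\ge1$ there is a single hypergeometric term $t$ with $S_p(n)=t(n)(1+O(n^{-K}))$.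
\end{enumerate}
\end{theorem}

Part (c) says where the difficulty lies: no finite part of the asymptotic expansion of $S_p$ is an obstruction to closed form. The obstruction is exponentially smaller than the sum itself, and the proof must reach it.

Theorem~\ref{thm:twisted} is not needed for Theorem~\ref{thm:main}. A reader interested only in the latter may put $m=\alpha=0$, $\omega=1$, $d=1$, $n_0=0$, $c=1$ in Sections~\ref{sec:J} and~\ref{sec:key}. Throughout, $\overline{\mathbb Q}$ is the field of algebraic numbers in $\mathbb C$.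

\section{Splitting the sum by growth rate}\label{sec:split}

Let $p\ge2$. For real $m$ with $|m|<p/2$ let
$$P_m=\Big\{\theta\in[-\pi,\pi]^p:\ \sum_{i=1}^p\theta_i=2\pi m\Big\}.$$
We use $\theta_1,\dots,\theta_{p-1}$ as coordinates on $P_m$, which becomes a compact convex polytope in $\mathbb R^{p-1}$ with measure $d\theta=d\theta_1\cdots d\theta_{p-1}$. Its interior consists of the points with all $|\theta_i|<\pi$, and contains $\theta^*=(2\pi m/p)(1,\dots,1)$. Define
$$J_m(n)=(2\pi)^{1-p}\int_{P_m}\prod_{i=1}^p\Big(2\cos\frac{\theta_i}2\Big)^n d\theta,\qquad\Lambda_m=\Big(2\cos\frac{\pi m}p\Big)^p .$$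
The integrand is positive in the interior, so $J_m(n)>0$, and $\theta\mapsto-\theta$ gives $J_m=J_{-m}$.

\begin{proposition}\label{prop:split}
Let $p\ge2$, $\alpha\in\mathbb R$, $\omega=e^{2\pi i\alpha}$, $n\ge0$. Then
\begin{equation}\label{eq:split}
S_{p,\omega}(n)=\sum_{m\in\alpha+\mathbb Z,\ |m|<p/2}e^{i\pi mn}J_m(n).
\end{equation}
On $P_m$ we have $\prod_i2\cos(\theta_i/2)\le\Lambda_m$, with equality only at $\theta^*$. Hence $J_m(n)=O(\Lambda_m^n)$. The number $\Lambda_m$ is a strictly decreasing function of $|m|$.
\end{proposition}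

\begin{proof}
In $\prod_{i<p}(1+x_i)^n\cdot\big(1+\omega/(x_1\cdots x_{p-1})\big)^n$ a constant term arises by taking $\binom nk\omega^k(x_1\cdots x_{p-1})^{-k}$ from the last factor and $\binom nkx_i^k$ from each of the others. So the constant term is $S_{p,\omega}(n)$, and
$$S_{p,\omega}(n)=(2\pi)^{1-p}\int_{[-\pi,\pi]^{p-1}}\prod_{i<p}(1+e^{i\theta_i})^n\,\big(1+\omega e^{-i(\theta_1+\dots+\theta_{p-1})}\big)^n\,d\theta .$$
Let $\theta_p\in[-\pi,\pi)$ be congruent to $2\pi\alpha-\sum_{i<p}\theta_i$ modulo $2\pi$, so that the last factor is $(1+e^{i\theta_p})^n$. Then $\sum_{i\le p}\theta_i=2\pi m$ with $m\in\alpha+\mathbb Z$ and $|m|\le p/2$. The case $|m|=p/2$ occurs only at a vertex of the cube. For $|m|<p/2$ the points that give this $m$ form $P_m$ without its face $\theta_p=\pi$, a null set. Since $1+e^{i\theta}=2\cos(\theta/2)e^{i\theta/2}$, the integrand on $P_m$ is $e^{i\pi mn}\prod_i(2\cos(\theta_i/2))^n$, and \eqref{eq:split} follows.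

The function $\log\cos$ is strictly concave on $(-\frac\pi2,\frac\pi2)$, and the mean of the $\theta_i/2$ on $P_m$ is $\pi m/p$. Jensen's inequality gives the bound and the case of equality in the interior; on the boundary the product is $0$. Finally, $\cos(\pi m/p)$ decreases in $|m|$ for $|m|<p/2$.
\end{proof}

Count the distinct growth rates $\Lambda_m$ in \eqref{eq:split}. For $\omega=1$ there is one when $p=2$ (only $m=0$) and there are at least two when $p\ge3$. For $\omega=-1$ there is one when $p=2,3$ (only $m=\pm\frac12$) and there are at least two when $p\ge4$. For other $\omega$ the indices $\alpha$ and $\alpha-\operatorname{sgn}\alpha$ give two rates already when $p=2$. So Theorem~\ref{thm:twisted} says that for $p\ge2$, apart from the trivial vanishing at odd $n$, a closed form exists exactly when a single growth rate is present. Dixon's identity, for instance, is the evaluation $J_{1/2}(2N)=(3N)!/(2N!^3)$ for $p=3$, where $\Lambda_{1/2}^2=27$.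

\section{The idea for $p=3$}\label{sec:idea}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!25] (2,0)--(2,2)--(0,2)--cycle;
\fill[gray!25] (-2,0)--(-2,-2)--(0,-2)--cycle;
\draw (-2,-2) rectangle (2,2);
\draw (2,0)--(0,2);
\draw (-2,0)--(0,-2);
\fill (0,0) circle (1.5pt) node[below right] {$8$};
\fill (1.333,1.333) circle (1.5pt) node[below right] {$1$};
\fill (-1.333,-1.333) circle (1.5pt) node[above left] {$1$};
\node at (-0.9,0.9) {$P_0$};
\node at (1.1,1.7) {$P_1$};
\node at (-1.0,-1.7) {$P_{-1}$};
\node[right] at (2,0) {$(\pi,0)$};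
\node[above] at (0,2) {$(0,\pi)$};
\end{tikzpicture}
\caption{The case $p=3$, $\omega=1$. The square $[-\pi,\pi]^2$ of the variables $(\theta_1,\theta_2)$ is cut by the lines $\theta_1+\theta_2=\pm\pi$ into the hexagon $P_0$ and the triangles $P_{\pm1}$. The function $\prod_{i=1}^3 2\cos(\theta_i/2)$ vanishes on the boundary of each piece; the dots mark its maxima, with their values $\Lambda_0=8$ and $\Lambda_{\pm1}=1$.}
\label{fig:hexagon}
\end{figure}

For $p=3$, $\omega=1$, formula \eqref{eq:split} reads
$$S_3(n)=J_0(n)+2(-1)^nJ_1(n),\qquad\Lambda_0=8,\quad\Lambda_1=1;$$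
see Figure~\ref{fig:hexagon}. The triangle $P_1$ has area $\pi^2/2$, so $0<J_1(n)\le\frac18$. The most tempting closed form would have two terms, one equal to $J_0$ and one equal to $2(-1)^nJ_1$. Arithmetic forbids it, and this can be seen by hand.

On $P_1$ put $A=\pi-\theta_1$, $B=\pi-\theta_2$, so that $P_1$ is the triangle $A,B\ge0$, $A+B\le\pi$. The number $4\pi^2(-1)^nJ_1(n)$ is the integral over this triangle of
$$\Phi_n=(1+e^{i\theta_1})^n(1+e^{i\theta_2})^n(1+e^{-i(\theta_1+\theta_2)})^n,$$
an integer combination of monomials $e^{i(aA+bB)}$, $a,b\in\mathbb Z$, with constant term $S_3(n)$. The constant monomial integrates to $\pi^2/2$. For $b\ne0$ the monomial integrates to $(ib)^{-1}\int_0^\pi e^{iaA}(e^{ib(\pi-A)}-1)\,dA$, and for $b=0\ne a$ to $\int_0^\pi(\pi-A)e^{iaA}\,dA$; both lie in $\mathbb Q(i)\pi+\mathbb Q(i)$. Therefore $(-1)^nJ_1(n)\in\frac18S_3(n)+\mathbb Q(i)\pi^{-1}+\mathbb Q(i)\pi^{-2}$, and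
\begin{equation}\label{eq:p3}
J_0(n)=\tfrac34S_3(n)+X(n)\pi^{-1}+Y(n)\pi^{-2},\qquad X(n),Y(n)\in\mathbb Q(i).
\end{equation}
For example, $\Phi_1=2-2\cos A-2\cos B-2\cos C$ with $C=\pi-A-B$. The triangle and its measure are symmetric in $A,B,C$, and $\int_0^\pi(\pi-A)\cos A\,dA=2$, so $\Phi_1$ integrates to $\pi^2-12$. This gives $J_1(1)=3\pi^{-2}-\frac14$ and $J_0(1)=\frac32+6\pi^{-2}$. Since $\pi$ is transcendental, the real number $J_0(n)$ remembers the integer $S_3(n)$ as one of its coordinates, and every linear relation over $\mathbb Q$ among the $J_0(n)$ holds among the $S_3(n)$.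

Now suppose $S_3(n)=t(n)+O(\rho^n)$ with $t$ a hypergeometric term of ratio $r$ and $1\le\rho<8$; this covers the two-term formula above. Then $t(n)=J_0(n)+O(\rho^n)$. We reach a contradiction in four moves, using three facts proved later.

\emph{The ratio is defined over $\mathbb Q$.} By Laplace's method (Lemma~\ref{lem:laplace}), $J_0(n)\sim C\,8^nn^{-1}\psi(n)$ with $\psi\in1+\frac1n\mathbb Q[[\frac1n]]$. So $r(n)=t(n+1)/t(n)$ has the expansion $8(1+\frac1n)^{-1}\psi(n+1)/\psi(n)$ with rational coefficients, and linear algebra (Lemma~\ref{lem:descent} applied to $1$ and $r$) gives $q_0+q_1r=0$ with $q_0,q_1\in\mathbb Q[n]$, $q_1\ne0$.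

\emph{The recurrence holds exactly for $J_0$.} The sequence $q_1(n)J_0(n+1)+q_0(n)J_0(n)$ is $O(\rho'^n)$ for $\rho<\rho'<8$, because it vanishes with $t$ in place of $J_0$. Now $8^{-n}J_0(n)$ is the $n$th moment of a measure on $[0,1]$ with real-analytic density, and after integration by parts the sequence above, divided by $8^n$, is essentially the moment sequence of a real-analytic function $W$ on $(0,1)$. Exponentially small moments force $W$ to vanish near $1$, hence everywhere. So the sequence is zero (Lemma~\ref{lem:rigid}).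

\emph{The recurrence holds for $S_3$.} Insert \eqref{eq:p3}. For each $n$ the result is a polynomial relation for $1/\pi$ over $\mathbb Q(i)$, so its constant coefficient vanishes: $q_1(n)S_3(n+1)+q_0(n)S_3(n)=0$.

\emph{The recurrence has order one.} Hence $S_3=zJ_0$ for large $n$ with a constant $z$. As $S_3/J_0\to1$, we get $z=1$ and $J_1(n)=0$, which is false.

For $p=2$ the same chain of reasoning ends in the true statement $S_2=J_0$. The general proof needs the three properties of $J_m$ just used for all $p$ and all rational $m$ (Section~\ref{sec:J}), and it must allow several hypergeometric terms of the dominant size or larger, whose leading terms could cancel (Section~\ref{sec:hyp}).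

\section{Three properties of the integrals $J_m$}\label{sec:J}

Fix $p\ge2$ and real $m$ with $|m|<p/2$. Put
$$u(\theta)=\Lambda_m^{-1}\prod_{i=1}^p2\cos\frac{\theta_i}2\in[0,1],\qquad\text{so that}\qquad J_m(n)=(2\pi)^{1-p}\Lambda_m^n\int_{P_m}u^n\,d\theta .$$

\subsection{An asymptotic expansion with algebraic coefficients}

\begin{lemma}\label{lem:laplace}
There are $C>0$ and $e_1,e_2,\ldots\in\mathbb Q(\tan(\pi m/p))$ such that for every $K$
\begin{equation}\label{eq:laplace}
J_m(n)=C\Lambda_m^n\,n^{-(p-1)/2}\Big(1+\sum_{k=1}^Ke_kn^{-k}+O(n^{-K-1})\Big)\qquad(n\to\infty).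
\end{equation}
If $m\in\mathbb Q$, then $\Lambda_m$ and all $e_k$ are algebraic.
\end{lemma}

\begin{proof}
Write $\theta=\theta^*+\eta$ with $\eta_p=-\sum_{i<p}\eta_i$, and let $|\eta|$ be the Euclidean norm of $(\eta_1,\dots,\eta_{p-1})$. The function $\log\cos(x/2)$ has derivative $-\frac12\tan(x/2)$, and $\tan(x/2)$ has derivative $\frac12(1+\tan^2(x/2))$, so all derivatives of $\log\cos(x/2)$ are polynomials over $\mathbb Q$ in $\tan(x/2)$. Near $\eta=0$,
$$\log u=-Q(\eta)+\sum_{k\ge3}V_k(\eta),\qquad Q(\eta)=\tfrac18\sec^2\frac{\pi m}p\,\sum_{i=1}^p\eta_i^2 ,$$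
where the linear term vanishes because $\sum_i\eta_i=0$, and $V_k$ is a homogeneous polynomial of degree $k$ in $\eta_1,\dots,\eta_{p-1}$. The coefficients of $Q$ and of all $V_k$ lie in the field $\mathbb K=\mathbb Q(\tan(\pi m/p))$, and $Q(\eta)\ge\frac18|\eta|^2$.

Choose $\eta_0>0$ with $\log u\le-Q/2$ for $|\eta|\le\eta_0$. On the compact part of $P_m$ where $|\eta|\ge\eta_0$ we have $u\le1-\epsilon$ for some $\epsilon>0$, by Proposition~\ref{prop:split}. For $n^{-2/5}\le|\eta|\le\eta_0$ we have $u^n\le e^{-n^{1/5}/16}$. Both regions contribute less than any power of $1/n$ to $\int u^n\,d\theta$.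

On $|\eta|\le n^{-2/5}$ substitute $\eta=zy$ with $z=n^{-1/2}$, so $|y|\le n^{1/10}$. The exponent $2/5$ is chosen so that $z(1+|y|)^3=O(n^{-1/5})$ is bounded there. Taylor's formula gives
$$n\log u+Q(y)=\sum_{j=1}^Kz^jV_{j+2}(y)+O\big(z^{K+1}|y|^{K+3}\big).$$
Define polynomials $H_j$ over $\mathbb K$ by the formal identity $\exp\big(\sum_{j\ge1}z^jV_{j+2}(y)\big)=\sum_{j\ge0}z^jH_j(y)$. Then $H_0=1$, and $H_j(-y)=(-1)^jH_j(y)$ because the left side is invariant under $(z,y)\mapsto(-z,-y)$. A product of terms $z^{j}V_{j+2}(y)$ of total degree $j'$ in $z$ is $O\big((z(1+|y|)^3)^{j'}\big)$. Expanding the exponential to order $K$ and collecting the terms of degree above $K$ in $z$, we obtain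
$$u^n=e^{-Q(y)}\Big(\sum_{j=0}^Kz^jH_j(y)+O\big(z^{K+1}(1+|y|)^{3K+3}\big)\Big).$$
Integrate, with $d\eta=n^{-(p-1)/2}dy$. The error contributes $O(z^{K+1})$ relative to $n^{-(p-1)/2}$, and extending the Gaussian integrals from $|y|\le n^{1/10}$ to $\mathbb R^{p-1}$ costs less than any power of $1/n$. The odd $H_j$ integrate to zero. This proves \eqref{eq:laplace} with $C=(2\pi)^{1-p}\int e^{-Q}$ and $e_k=\int e^{-Q}H_{2k}\big/\int e^{-Q}$.

Write $Q(y)=\frac12y^{T}\!Ay$ with $A$ symmetric over $\mathbb K$. Integration by parts gives, for every polynomial $H$, the identity $\int y_iHe^{-Q}=\sum_j(A^{-1})_{ij}\int(\partial_jH)e^{-Q}$. By induction on the degree, normalized Gaussian moments are polynomials over $\mathbb Q$ in the entries of $A^{-1}$ (Isserlis' formula). So $e_k\in\mathbb K$. If $m\in\mathbb Q$, then $e^{i\pi m/p}$ is a root of unity, so $\cos(\pi m/p)$ and $\tan(\pi m/p)$ are algebraic.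
\end{proof}

The constant $C$ need not be algebraic, and this does no harm: a linear recurrence does not see a constant factor.

\subsection{A moment representation with analytic density}

Let $\mu$ be the push-forward of $(2\pi)^{1-p}d\theta$ under $u:P_m\to[0,1]$. It is a finite positive measure, and
\begin{equation}\label{eq:moment}
J_m(n)=\Lambda_m^n\int_{[0,1]}v^n\,d\mu(v).
\end{equation}

\begin{lemma}\label{lem:density}
On $(0,1)$ the measure $\mu$ has a real-analytic density.
\end{lemma}

The reason is that $u$ has no critical point other than its maximum and vanishes on the whole boundary, so the level sets $u=v$, $0<v<1$, never change their shape or touch a face of $P_m$.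

\begin{proof}
Use polar coordinates $\theta=\theta^*+r\xi$ with $(\xi_1,\dots,\xi_{p-1})$ on the unit sphere $S^{p-2}$ and $\xi_p=-\sum_{i<p}\xi_i$; let $\sigma$ be the surface measure (for $p=2$, counting measure on $\{\pm1\}$). Let $r_{\max}(\xi)$ be the radius at which the ray leaves the convex set $P_m$. For $0\le r<r_{\max}(\xi)$,
$$\partial_r^2\log u=-\tfrac14\sum_i\xi_i^2\sec^2\frac{\theta_i}2<0,\qquad\partial_r\log u\big|_{r=0}=-\tfrac12\tan\frac{\pi m}p\sum_i\xi_i=0 .$$
So $\partial_ru<0$ for $0<r<r_{\max}(\xi)$, and $u$ decreases from $1$ to $0$ along the ray, because some cosine vanishes at the boundary. Hence for $0<v<1$ the equation $u(\theta^*+r\xi)=v$ has a unique solution $r=r(v,\xi)$, which is real-analytic on $(0,1)\times S^{p-2}$ by the analytic implicit function theorem. Changing variables from $r$ to $v$ on each ray shows that $\mu$ has on $(0,1)$ the density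
$$w(v)=(2\pi)^{1-p}\int_{S^{p-2}}r(v,\xi)^{p-2}\big(-\partial_vr(v,\xi)\big)\,d\sigma(\xi).$$
Fix $v_0\in(0,1)$. Near each $(v_0,\xi_0)$ the integrand is a convergent power series in $v-v_0$ and local coordinates of $\xi$, so for $\xi$ near $\xi_0$ it extends to a bounded continuous function, holomorphic in $v$ in a complex disc about $v_0$. Finitely many such neighborhoods cover $S^{p-2}$, and the extensions agree on the smallest disc because they agree for real $v$. The integral over $\xi$ is holomorphic on this disc by Morera's theorem.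
\end{proof}

\begin{example}\label{ex:arcsine}
For $p=2$, $m=0$ we have $u=\cos^2(\theta_1/2)$ and $|d\theta_1|=du/\sqrt{u(1-u)}$ on each of the two rays, so $w(v)=1/(\pi\sqrt{v(1-v)})$. The density is singular at both endpoints. For this reason Section~\ref{sec:rigid} never integrates by parts up to an endpoint.
\end{example}

\subsection{A polynomial in $1/\pi$}

The generalization of \eqref{eq:p3} could be sought by integrating exponentials over the polytope $P_m$. It is easier to take a Fourier transform, which turns the $(p-1)$-fold integral into a single one.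

\begin{lemma}\label{lem:arith}
Let $m\in\mathbb Q$, $|m|<p/2$, $\omega=e^{2\pi im}$. There are $\gamma_1,\dots,\gamma_p\in\overline{\mathbb Q}$, independent of $n$, with $\gamma_p=J_m(0)>0$, such that for all $n\ge0$
$$e^{i\pi mn}J_m(n)=\sum_{l=1}^p\gamma_lB_l(n)\,\pi^{l-p},\qquad B_l(n)\in\overline{\mathbb Q},\qquad B_p(n)=S_{p,\omega}(n).$$
\end{lemma}

\begin{proof}
\emph{Reduction to one variable.} Let $f(\theta)=(1+e^{i\theta})^n$ on $[-\pi,\pi]$ and $f=0$ elsewhere, and let
$$b(x)=\frac1{2\pi}\int_{\mathbb R}f(\theta)e^{-ix\theta}d\theta=\sum_{k=0}^n\binom nk\frac{\sin\pi(x-k)}{\pi(x-k)}=\frac{\sin\pi x}\pi R(x),\qquad R(x)=\sum_{k=0}^n\frac{(-1)^k\binom nk}{x-k}.$$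
The function $b$ is bounded and $O(1/|x|)$, so $b^p$ is integrable, as $p\ge2$. The $p$-fold convolution $f^{*p}$ is continuous with compact support, because $f$ is bounded with compact support and $p\ge2$, and its Fourier transform is $(2\pi b)^p$. A continuous integrable function with integrable Fourier transform is recovered at every point by the inversion formula. Since $f^{*p}(2\pi m)=\int_{P_m}\prod_if(\theta_i)\,d\theta$ and $\prod_if(\theta_i)=e^{i\pi mn}\prod_i(2\cos(\theta_i/2))^n$ on $P_m$,
\begin{equation}\label{eq:fourier}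
e^{i\pi mn}J_m(n)=(2\pi)^{1-p}f^{*p}(2\pi m)=\int_{\mathbb R}b(x)^pe^{2\pi imx}\,dx .
\end{equation}

\emph{Partial fractions.} Write $R(x)^p=\sum_{k=0}^n\sum_{l=1}^pA_{k,l}(x-k)^{-l}$. The $A_{k,l}$ are rational, and $A_{k,p}=(-1)^{kp}\binom nk^p$ is the $p$th power of the residue of $R$ at $k$. Each function $\sin^p(\pi x)(x-k)^{-l}$ is smooth, since $l\le p$. Integrate over $[-L,L]$ and substitute $x=k+y$ in the $(k,l)$ term, using $\sin^p\pi x=(-1)^{kp}\sin^p\pi y$ and $e^{2\pi imx}=\omega^ke^{2\pi imy}$. Replacing the window $[-L-k,L-k]$ by $[-L,L]$ changes the integral by $O(k/(L-k))$, which tends to $0$. So, if the limits $I_l$ exist,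
$$e^{i\pi mn}J_m(n)=\pi^{-p}\sum_{l=1}^pB_l(n)I_l,\qquad B_l(n)=\sum_{k=0}^n(-1)^{kp}\omega^kA_{k,l},$$
$$I_l=\lim_{L\to\infty}\int_{-L}^L\frac{\sin^p(\pi y)\,e^{2\pi imy}}{y^l}\,dy=\pi^{l-1}\lim_{L\to\infty}\int_{-L}^L\frac{F(y)}{y^l}\,dy,\qquad F(y)=e^{2imy}\sin^py .$$
Here $B_l(n)\in\overline{\mathbb Q}$ because $\omega$ is a root of unity, and $B_p(n)=S_{p,\omega}(n)$.

\emph{The integrals $I_l$.} We have $F(y)=\sum_{j=0}^pa_je^{i\beta_jy}$ with $a_j=(2i)^{-p}(-1)^j\binom pj$ and $\beta_j=2m+p-2j\in\mathbb Q$. All derivatives of $F$ are bounded, and $F$ vanishes to order $p\ge l$ at $0$, so the functions $F^{(h)}(y)y^{h-l}$ are smooth. For $0\le h\le l-2$, integration by parts gives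
$$\int_{-L}^L\frac{F^{(h)}(y)}{y^{l-h}}\,dy=\frac1{l-1-h}\int_{-L}^L\frac{F^{(h+1)}(y)}{y^{l-1-h}}\,dy+O(1/L).$$
After $l-1$ steps we are left with $\frac1{(l-1)!}\int_{-L}^LF^{(l-1)}(y)\,dy/y$. Only the odd part of $F^{(l-1)}$ contributes, and it equals $i\sum_ja_j(i\beta_j)^{l-1}\sin(\beta_jy)$. Since $\int_{-L}^L\sin(\beta y)\,dy/y\to\pi\operatorname{sgn}\beta$ (with $\operatorname{sgn}0=0$), the limit exists, and
$$I_l=\pi^l\gamma_l,\qquad\gamma_l=\frac i{(l-1)!}\sum_{j=0}^pa_j(i\beta_j)^{l-1}\operatorname{sgn}\beta_j\in\mathbb Q(i).$$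
This proves the formula. For $n=0$ we have $R(x)=1/x$, so $B_p(0)=1$ and $B_l(0)=0$ for $l<p$, and the formula says $J_m(0)=\gamma_p$.
\end{proof}

\begin{example}
Let $p=3$, $m=0$, so $F=\frac14(3\sin y-\sin3y)$. Then $\gamma_1=\frac14(3-1)=\frac12$; $\gamma_2=0$ since $F'$ is even; and $\gamma_3=\frac12\cdot\frac14(-3+9)=\frac34$. For $n=1$, $R(x)^3=x^{-3}(1-x)^{-3}$ has residues $6$ at $0$ and $-6$ at $1$, so $B_1(1)=12$ and $J_0(1)=\frac32+6\pi^{-2}$, as found in Section~\ref{sec:idea}.
\end{example}

\begin{remark}
Comparing residues gives $R(x)=(-1)^nn!/\prod_{k=0}^n(x-k)$, and the reflection formula $\Gamma(1+x)\Gamma(1-x)=\pi x/\sin\pi x$ then gives $b(x)=n!/\big(\Gamma(x+1)\Gamma(n-x+1)\big)=\binom nx$. By \eqref{eq:fourier}, $J_0(n)=\int_{\mathbb R}\binom nx^pdx$, and \eqref{eq:split} is the Poisson summation formula for $\binom nx^pe^{2\pi i\alpha x}$. In these terms the proof of Theorem~\ref{thm:main} shows that a closed form would make the sum $\sum_k\binom nk^p$ equal to the integral $\int\binom nx^pdx$.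
\end{remark}

\section{Asymptotics of hypergeometric terms}\label{sec:hyp}

Let $t$ be a hypergeometric term with ratio $r$. If $r\ne0$, then $r(N)$ is finite and nonzero for large $N$; so every $t$ is eventually zero, in which case we discard it, or eventually nonzero. Two eventually nonzero terms are \emph{similar} if their quotient is eventually a rational function of $N$. A sum of similar terms has the form $R(N)t(N)$ with $R\in\mathbb C(N)$; it is zero if $R=0$ and otherwise a term similar to $t$, with ratio $r(N)R(N+1)/R(N)$. Collecting similarity classes, we may write every finite sum of hypergeometric terms, for large $N$, as a finite sum of pairwise non-similar, eventually nonzero terms.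

\subsection{Expansions and types}

Let $\mathbb C((1/N))$ be the field of formal Laurent series $\psi=\sum_{k\ge k_0}\psi_kN^{-k}$. It contains $\mathbb C(N)$ by expansion at infinity, and $\psi(N)\mapsto\psi(N+1)$, with $(N+1)^{-k}=N^{-k}(1+1/N)^{-k}$ expanded by the binomial series, is a field automorphism. For $\delta\in\mathbb Z$, $\lambda\in\mathbb C^*$, $a\in\mathbb C$ we write
$$x(N)\sim N!^{\delta}\lambda^NN^a\psi\quad\text{if}\quad\frac{x(N)}{N!^\delta\lambda^NN^a}=\sum_{k\le K}\psi_kN^{-k}+O(N^{-K-1})\ \text{ for every }K .$$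
For fixed $(\delta,\lambda,a)$ the series $\psi$ is unique and depends linearly on $x$, and $R(N)x(N)$ has the series $R\psi$ for $R\in\mathbb C(N)$. The series is $0$ exactly when $x(N)=O(N!^\delta|\lambda|^NN^{-K})$ for all $K$. The shifted sequence $x(N+1)$ has the series
$$(\tau\psi)(N)=(N+1)^\delta\lambda\Big(1+\frac1N\Big)^a\psi(N+1).$$
The map $\tau$ is $\mathbb C$-linear, and $\tau(R\psi)=R(N+1)\,\tau\psi$ for $R\in\mathbb C(N)$.

Let $t$ be eventually nonzero with ratio $r(N)=\lambda\prod_i(N-x_i)/\prod_j(N-y_j)$. The sequence $\lambda^N\prod_i\Gamma(N-x_i)/\prod_j\Gamma(N-y_j)$ has the same ratio, so $t$ is eventually a nonzero constant multiple of it. Stirling's series states that, for fixed $x\in\mathbb C$, $\log\Gamma(N+x)-(N+x-\frac12)\log N+N-\frac12\log2\pi$ has an asymptotic expansion in positive powers of $1/N$. Hence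
\begin{equation}\label{eq:stirling}
\Gamma(N-x)/N!\sim N^{-x-1}\chi_x,\qquad\chi_x\in1+\tfrac1N\mathbb C[[\tfrac1N]],
\end{equation}
and $t(N)\sim N!^\delta\lambda^NN^a\psi$ with $\psi\ne0$, where $\delta=\deg r$ and $a\equiv\sum_jy_j-\sum_ix_i$ modulo $\mathbb Z$. The triple $(\delta,\lambda,a\bmod\mathbb Z)$ is the \emph{type} of $t$. An integer change of $a$ is absorbed by $\psi$, so we fix one representative $a$ for each type. Comparing the series of $t(N+1)$ and $r(N)t(N)$ gives
\begin{equation}\label{eq:eigen}
\tau\psi=r\psi .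
\end{equation}

\subsection{Two kinds of cancellation}

Non-similar terms may share a type. The term $\big(\Gamma(N+\frac12)/\Gamma(N+1)\big)^2$ has the type $(0,1,0)$ of the constant $1$ but is not similar to it: its ratio is $(N+\frac12)^2/(N+1)^2$, whereas in $R(N+1)/R(N)$ the orders of the zeros and poles in each coset of $\mathbb Z$ add up to $0$. Such terms can cancel to high order, but not to infinite order.

\begin{lemma}\label{lem:indep}
If $t_1,\dots,t_s$ are pairwise non-similar terms of the same type, then their series $\psi_1,\dots,\psi_s$ are linearly independent over $\mathbb C(N)$.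
\end{lemma}

\begin{proof}
Otherwise take a nontrivial relation $\sum_iR_i\psi_i=0$ with the fewest nonzero $R_i$. There are at least two, because $\psi_i\neq0$, and after renumbering and scaling $R_1=1$. Apply $\tau$, use \eqref{eq:eigen}, and subtract $r_1$ times the relation:
$$\sum_{i\ne1}\big(R_i(N+1)r_i(N)-r_1(N)R_i(N)\big)\psi_i=0 .$$
This relation is shorter, so all its coefficients vanish. Take $i\ne1$ with $R_i\ne0$. The vanishing of its coefficient says that $R_it_i/t_1$ has the same value at $N+1$ and at $N$. So it is eventually a nonzero constant, and $t_i$ is similar to $t_1$, a contradiction.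
\end{proof}

Terms of different types may have the same size, like $1$ and $(-1)^N$. They oscillate differently, so their leading terms cannot cancel.

\begin{lemma}\label{lem:osc}
Let $(\zeta_j,b_j)$ be finitely many distinct pairs with $|\zeta_j|=1$, $b_j\in\mathbb R$. If $\sum_jc_j\zeta_j^NN^{ib_j}\to0$, then all $c_j=0$.
\end{lemma}

\begin{proof}
Multiply by $\zeta_1^{-N}N^{-ib_1}$ and average over $1\le N\le L$ with weights $1/(N\log L)$. The total weight tends to $1$ and each single weight tends to $0$, so the average of a null sequence tends to $0$. The term $j=1$ contributes $c_1+o(1)$. Every other term contributes $O(1/\log L)$, because $\sum_{N\le L}\zeta^NN^{-1+ib}=O(1)$ when $(\zeta,b)\ne(1,0)$. Indeed, for $\zeta\ne1$ the partial sums of $\zeta^N$ are bounded and consecutive values of $N^{-1+ib}$ differ by $O(N^{-2})$, so Abel summation applies. For $\zeta=1$, $b\ne0$ we have $N^{-1+ib}=\int_N^{N+1}x^{-1+ib}dx+O(N^{-2})$, and $\big|\int_1^{L}x^{-1+ib}dx\big|\le2/|b|$. Thus $c_1=0$, and the index $1$ was arbitrary.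
\end{proof}

\subsection{Descent of the field of coefficients}

The terms in a closed form may have arbitrary complex parameters, while the transcendence argument needs algebraic coefficients. The following lemma bridges the two.

\begin{lemma}\label{lem:descent}
Let $\mathbb K\subset\mathbb C$ be a subfield, and let $\phi_0,\dots,\phi_s\in\mathbb K((1/N))$ be linearly dependent over $\mathbb C(N)$. Then $\sum_kq_k\phi_k=0$ for some $q_k\in\mathbb K[N]$, not all zero.
\end{lemma}

\begin{proof}
Clear denominators to get $\sum_k\tilde q_k\phi_k=0$ with $\tilde q_k\in\mathbb C[N]$ not all zero. Choose a $\mathbb K$-linear map $\ell:\mathbb C\to\mathbb K$ that is nonzero on some coefficient of some $\tilde q_k$, and let $q_k$ arise from $\tilde q_k$ by applying $\ell$ to the coefficients. Each coefficient of $\sum_k\tilde q_k\phi_k$ is a finite $\mathbb K$-linear combination of coefficients of the $\tilde q_k$, and applying $\ell$ to it gives the corresponding coefficient of $\sum_kq_k\phi_k$.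
\end{proof}

\section{Exponentially small moments vanish}\label{sec:rigid}

Asymptotic expansions are blind to exponentially small errors. The next lemma is the one place where such an error is removed.

\begin{lemma}\label{lem:rigid}
Let $\nu$ be a finite positive measure on $[0,1]$ with a real-analytic density $w$ on $(0,1)$. Let $\Lambda>0$, $j(N)=\Lambda^N\int v^Nd\nu(v)$, and $q_0,\dots,q_s\in\mathbb C[N]$. If $\sum_kq_k(N)j(N+k)=O(\rho^N)$ with $0<\rho<\Lambda$, then $\sum_kq_k(N)j(N+k)=0$ for all $N\ge1$.
\end{lemma}

The hypothesis on the density cannot be dropped: for unit masses at $1$ and $\frac12$ and $\Lambda=1$ we have $j(N)=1+2^{-N}$ and $j(N+1)-j(N)=-2^{-N-1}$.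

\begin{proof}
The operator $\vartheta=v\,\frac d{dv}$ satisfies $q(\vartheta)v^N=q(N)v^N$, so it converts the polynomial factors into differentiation. For $\varphi$ smooth in a neighborhood of $[0,1]$ put
$$T(\varphi)=\sum_k\Lambda^k\int_{[0,1]}v^k\,(q_k(\vartheta)\varphi)(v)\,d\nu(v).$$
With $D=\max_k\deg q_k$ there is a constant $C_0$ such that
\begin{equation}\label{eq:Tbound}
|T(\varphi)|\le C_0\max_{0\le h\le D}\ \sup_{[0,1]}|\vartheta^h\varphi| ,
\end{equation}
and the right side is bounded by a constant times the supremum of the first $D$ derivatives of $\varphi$ on $[0,1]$. The moments of $T$ are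
$$h(N)=T(v^N)=\Lambda^{-N}\sum_kq_k(N)j(N+k)=O(\kappa^N),\qquad\kappa=\rho/\Lambda\in(0,1).$$
We show that $T$ vanishes to the right of $\kappa$, then on all of $(0,1)$, and then that nothing is left for $N\ge1$.

\emph{Step 1: $T(\varphi)=0$ for $\varphi\in C_c^\infty((\kappa,\infty))$.} Let $G(y)=T\big(v\mapsto(y-v)^{-1}\big)$ for $y\in\mathbb C\setminus[0,1]$. Each $q_k(\vartheta)(y-v)^{-1}$ is a polynomial in $v$ and $(y-v)^{-1}$, so $G$ is holomorphic off $[0,1]$. For $|y|>1$ we have $(y-v)^{-1}=\sum_Nv^Ny^{-N-1}$ and $|\vartheta^h(v^Ny^{-N-1})|\le N^h|y|^{-N-1}$ on $[0,1]$, so \eqref{eq:Tbound} gives $G(y)=\sum_{N\ge0}h(N)y^{-N-1}$. This series converges for $|y|>\kappa$ to a holomorphic function $\tilde G$. The sets $\{|y|>\kappa,\ \operatorname{Im}y>0\}$ and $\{|y|>\kappa,\ \operatorname{Im}y<0\}$ are connected and meet $\{|y|>1\}$, so $G=\tilde G$ on both.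

To recover $T$ from the jump of $G$ across the real axis, note that
$$\frac1{2\pi i}\Big(\frac1{x-i\varepsilon-v}-\frac1{x+i\varepsilon-v}\Big)=\frac{\varepsilon/\pi}{(x-v)^2+\varepsilon^2}=:\Pi_\varepsilon(x-v)$$
is the Poisson kernel. For $\varphi\in C_c^\infty(\mathbb R)$, Fubini's theorem and differentiation under the integral sign give
$$\int\varphi(x)\,\frac{G(x-i\varepsilon)-G(x+i\varepsilon)}{2\pi i}\,dx=T(\varphi_\varepsilon),\qquad\varphi_\varepsilon(v)=\int\varphi(v+x)\Pi_\varepsilon(x)\,dx .$$
The derivatives of $\varphi_\varepsilon$ are the Poisson integrals of the derivatives of $\varphi$, and these converge uniformly as $\varepsilon\to0^+$ because the derivatives of $\varphi$ are bounded and uniformly continuous. So $T(\varphi_\varepsilon)\to T(\varphi)$ by \eqref{eq:Tbound}. If $\varphi$ has compact support in $(\kappa,\infty)$, we may replace $G$ by $\tilde G$, which is uniformly continuous near the support, and the left side tends to $0$.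

\emph{Step 2: $T(\varphi)=0$ for $\varphi\in C_c^\infty((0,1))$.} For such $\varphi$, integration by parts gives $\int g\,\vartheta\varphi\,dv=\int(\vartheta^*g)\varphi\,dv$ with $\vartheta^*g=-(vg)'$, without boundary terms. So $T(\varphi)=\int W\varphi\,dv$ with $W=\sum_k\Lambda^kq_k(\vartheta^*)(v^kw)$, which is real-analytic on $(0,1)$. By Step 1, $W=0$ on $(\kappa,1)$, hence on $(0,1)$ by the identity theorem.

\emph{Step 3: the origin.} Let $\chi\in C_c^\infty(\mathbb R)$ equal $1$ on $[-1,1]$, and let $N\ge1$, $\varepsilon>0$. The function $(1-\chi(v/\varepsilon))v^N$ vanishes on $[-\varepsilon,\varepsilon]$. A smooth cutoff that passes from $1$ to $0$ inside $(\kappa,1)$ writes it, near $[0,1]$, as the sum of a function in $C_c^\infty((0,1))$ and a function in $C_c^\infty((\kappa,\infty))$. Both are killed by $T$, so $h(N)=T(\chi(v/\varepsilon)v^N)$. Since $\vartheta$ commutes with dilations, $\vartheta^h\big(\chi(v/\varepsilon)v^N\big)=\varepsilon^N\chi_h(v/\varepsilon)$ with the bounded function $\chi_h=\vartheta^h(\chi(v)v^N)$. By \eqref{eq:Tbound},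 $h(N)=O(\varepsilon^N)$ as $\varepsilon\to0$, so $h(N)=0$.
\end{proof}

\section{A closed form forces the sum to equal its dominant part}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $p\ge2$, $m\in\mathbb Q$, $|m|<p/2$, $\omega=e^{2\pi im}$, and let $d\ge1$, $n_0\ge0$ be integers with $md\in2\mathbb Z$. Put $j(N)=J_m(dN+n_0)$, $S(N)=S_{p,\omega}(dN+n_0)$, $\Lambda=\Lambda_m^d$. Suppose there are $c\ne0$, $0<\rho<\Lambda$ and a finite sum $g$ of hypergeometric terms with
$$g(N)-c\,j(N)=O(\rho^N),\qquad S(N)-c\,j(N)=O(\rho^N).$$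
Then $S(N)=c\,j(N)$ for all large $N$.
\end{proposition}

The plan is to find a recurrence satisfied by both $j$ and $S$ that has no exponentially small solution. A recurrence for all of $g$ would not do, since the small terms of $g$ would be among its solutions. So we first isolate the terms of $g$ that are as large as $j$.

\begin{proof}
Write $g/c=\sum_it_i$ with $t_i$ pairwise non-similar and eventually nonzero, of type $(\delta_i,\lambda_i,a_i\bmod\mathbb Z)$, ratio $r_i$ and series $\psi_i$. We increase $\rho$ when convenient, keeping $\rho<\Lambda$. Substitute $n=dN+n_0$ in \eqref{eq:laplace} and expand $(dN+n_0)^{a-k}=(dN)^{a-k}(1+n_0/(dN))^{a-k}$ by the binomial series: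
$$j(N)\sim\Lambda^NN^a\,C'\psi,\qquad a=-\frac{p-1}2,\quad C'>0,\quad\psi\in1+\tfrac1N\overline{\mathbb Q}[[\tfrac1N]].$$
We use this $a$ as the representative for the type $(0,\Lambda,a\bmod\mathbb Z)$.

\emph{Step 1: the large terms have the type of $j$.} Let $\mathcal D$ be the set of $i$ with $\delta_i>0$, or $\delta_i=0$ and $|\lambda_i|\ge\Lambda$. The other $t_i$ are $O(\rho^N)$ after increasing $\rho$, so
\begin{equation}\label{eq:D}
\sum_{i\in\mathcal D}t_i(N)-j(N)=O(\rho^N).
\end{equation}
Partition $\mathcal D$ by type, and let $\mathcal A$ be the part of type $(0,\Lambda,a\bmod\mathbb Z)$, possibly empty. Split the left side of \eqref{eq:D} into the blocks $\sum_{\mathcal G}t_i$, one for each nonempty part $\mathcal G\ne\mathcal A$, and the block $\sum_{\mathcal A}t_i-j$. A block of the first kind has the series $\sum_{\mathcal G}\psi_i$, which is nonzero by Lemma~\ref{lem:indep}. The last block has the series $\sum_{\mathcal A}\psi_i-C'\psi$, which may be zero.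

Suppose some block has a nonzero series. Each such block equals $c'N!^{\delta}\lambda^NN^{a'}(1+o(1))$ with $c'\ne0$, where $(\delta,\lambda,a'\bmod\mathbb Z)$ is the type of the block. Take the blocks for which $(\delta,|\lambda|,\operatorname{Re}a')$ is lexicographically maximal, and divide \eqref{eq:D} by $N!^\delta|\lambda|^NN^{\operatorname{Re}a'}$ with these maximal values. The non-maximal blocks with nonzero series tend to $0$. Since $\delta>0$, or $\delta=0$ and $|\lambda|\ge\Lambda$, the error $O(\rho^N)$ tends to $0$, and so does the last block if its series is zero, because it is then $O(\Lambda^NN^{-K})$ for all $K$. What remains is $\sum c'\zeta^NN^{ib}\to0$, summed over the maximal blocks, with $\zeta=\lambda/|\lambda|$ and $b=\operatorname{Im}a'$. Two maximal blocks with the same pair $(\zeta,b)$ would have the same $\delta$, $\lambda$ and $a'$, hence the same type. So the pairs are distinct, and Lemma~\ref{lem:osc} gives $c'=0$, a contradiction. Therefore all series vanish: $\mathcal D=\mathcal A$, and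
\begin{equation}\label{eq:match}
j(N)-\sum_{i\in\mathcal A}t_i(N)=O(\rho^N),\qquad C'\psi=\sum_{i\in\mathcal A}\psi_i .
\end{equation}
As $\psi\ne0$, the number $s=|\mathcal A|$ is positive.

\emph{Step 2: an operator over $\overline{\mathbb Q}$ whose solutions are the large terms.} For the type of $j$ we have $\tau\phi=\Lambda(1+\frac1N)^a\phi(N+1)$. By \eqref{eq:eigen} and induction, $\tau^k\psi_i=r_{i,k}\psi_i$ with $r_{i,k}(N)=\prod_{l<k}r_i(N+l)$. So by \eqref{eq:match} the $s+1$ series $\tau^k\psi$, $0\le k\le s$, lie in the $\mathbb C(N)$-span of the $s$ series $\psi_i$, and are linearly dependent over $\mathbb C(N)$. They have algebraic coefficients, because $\Lambda$ is algebraic, $a$ is rational and $\psi$ has algebraic coefficients. Lemma~\ref{lem:descent} gives $q_0,\dots,q_s\in\overline{\mathbb Q}[N]$, not all zero, with $\sum_kq_k\tau^k\psi=0$. Define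
$$(Mx)(N)=\sum_{k=0}^sq_k(N)x(N+k).$$
The relation reads $\sum_{i\in\mathcal A}\big(\sum_kq_kr_{i,k}\big)\psi_i=0$, so $\sum_kq_kr_{i,k}=0$ for each $i\in\mathcal A$ by Lemma~\ref{lem:indep}. Since $t_i(N+k)=r_{i,k}(N)t_i(N)$, this means $Mt_i=0$ for large $N$.

Let $s'\le s$ be the largest index with $q_{s'}\ne0$, and let $N_1$ be larger than all real zeros of $q_{s'}$ and so large that $Mt_i(N)=0$ for $N\ge N_1$, $i\in\mathcal A$. A solution of $Mx=0$ on $N\ge N_1$ is determined by its first $s'$ values, so the solution space has dimension at most $s'$. It contains the $s$ sequences $t_i$, $i\in\mathcal A$, which are linearly independent over $\mathbb C$: a relation among them gives the same relation among the $\psi_i$. So $s'=s$, and the solution space is exactly the span of the $t_i$, $i\in\mathcal A$.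

\emph{Step 3: $M$ annihilates $j$.} By \eqref{eq:match}, $Mj=M\big(j-\sum_{\mathcal A}t_i\big)$ is $O(\rho^N)$ times a power of $N$, hence $O(\rho^N)$ after increasing $\rho$. By \eqref{eq:moment}, $j(N)=\Lambda^N\int v^Nd\nu$, where $\nu$ is the push-forward of $\Lambda_m^{n_0}u^{n_0}\,d\mu(u)$ under $v=u^d$. Its density on $(0,1)$ is $\Lambda_m^{n_0}u^{n_0}w(u)\,du/dv$ with $u=v^{1/d}$, which is real-analytic by Lemma~\ref{lem:density}. Lemma~\ref{lem:rigid} gives $Mj(N)=0$ for $N\ge1$.

\emph{Step 4: $M$ annihilates $S$.} Since $md\in2\mathbb Z$, the phase $e^{i\pi m(dN+n_0)}=e^{i\pi mn_0}$ does not depend on $N$. Multiply $Mj(N)=0$ by it and use Lemma~\ref{lem:arith}: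
$$\sum_{l=1}^p\gamma_l\Big(\sum_kq_k(N)\,B_l\big(d(N+k)+n_0\big)\Big)\pi^{l-p}=0 .$$
For each $N\ge1$ this is a polynomial relation for $1/\pi$ with algebraic coefficients. By Lindemann's theorem $\pi$ is transcendental, so the coefficient with $l=p$ vanishes. As $\gamma_p\ne0$ and $B_p=S_{p,\omega}$, this says $MS(N)=0$.

\emph{Step 5: no small solutions.} By Steps 2--4, $S-cj=\sum_{i\in\mathcal A}z_it_i$ on $N\ge N_1$ with constants $z_i$. The left side is $O(\rho^N)$ with $\rho<\Lambda$, so its series for the type of $j$ is zero, and $\sum_iz_i\psi_i=0$. By Lemma~\ref{lem:indep} all $z_i=0$.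
\end{proof}

The rationality of $m$ enters in Step 2, through $\Lambda$ and $\psi$, and in Step 4, through $\gamma_l$ and $B_l$. The exponential precision of the hypothesis on $g$ is used in Step 3. The hypothesis on $S$ is used only in Step 5.

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p\ge3$ and suppose that $S_p$ has closed form. By \eqref{eq:split},
$$S_p(n)-J_0(n)=\sum_{m\in\mathbb Z,\ 0<|m|<p/2}(-1)^{mn}J_m(n)=O(\Lambda_1^n),\qquad\Lambda_1<\Lambda_0=2^p .$$
Proposition~\ref{prop:key} applies with $m=0$, $\omega=1$, $d=1$, $n_0=0$, $c=1$, $\rho=\Lambda_1$ and $g$ the closed form of $S_p$. It gives $S_p(n)=J_0(n)$ for all large $n$. But $1<p/2$, so the indices $m=\pm1$ occur, and for even $n$ all terms are positive: $S_p(n)-J_0(n)\ge2J_1(n)>0$. This is a contradiction.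
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twisted}]
If $t$ is a hypergeometric term with ratio $r$ and $D\ge1$, $h\ge0$ are integers, then $t(DN+h)$ is a hypergeometric term with ratio $\prod_{l<D}r(DN+h+l)$. So if a sum $g$ as in (a) exists for a progression, then one exists for every sub-progression, with $\kappa^D$ in place of $\kappa$; the same holds for closed forms. A closed form on a progression is a $g$ with error zero, so the statements about closed forms follow from those about $g$.

We also use the following consequence of \eqref{eq:laplace} and Proposition~\ref{prop:split}: if $0\le|m_1|<|m'|<p/2$, then $J_{m'}(n)/J_{m_1}(n)\to0$.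

\emph{(a)} Let $|\alpha|<\frac12$, $p\ge2$, $(p,\alpha)\ne(2,0)$, and suppose $g$ exists for the progression $dN+n_0$. Multiplying $d$ by twice the denominator of $\alpha$, we may assume $\alpha d\in2\mathbb Z$. Take $m=\alpha$, $c=e^{i\pi\alpha n_0}$, and $j$, $S$, $\Lambda$ as in Proposition~\ref{prop:key}. On the progression the term $m=\alpha$ of \eqref{eq:split} is $c\,j(N)$. All other indices have modulus at least $1-|\alpha|>|\alpha|$, and $1-|\alpha|<p/2$ by the assumption on $(p,\alpha)$. So $S-cj=O(\Lambda_{1-|\alpha|}^{dN})$ with $\Lambda_{1-|\alpha|}^d<\Lambda$. Also $S=O(\Lambda^N)$, so $g-S=O((\kappa\Lambda)^N)$. Proposition~\ref{prop:key} gives, for all large $n$ in the progression,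
$$\sum_{m\in\alpha+\mathbb Z,\ m\ne\alpha,\ |m|<p/2}e^{i\pi mn}J_m(n)=0 .$$
If $\alpha\ne0$, the modulus $1-|\alpha|$ is attained only by $m=\alpha-\operatorname{sgn}\alpha$, since the negative of this number lies in $\alpha+\mathbb Z$ only if $2\alpha\in\mathbb Z$. If $\alpha=0$, the terms $m=\pm1$ add up to $2(-1)^nJ_1(n)$. In both cases the terms of smallest modulus contribute at least $J_{1-|\alpha|}(n)$ in absolute value, and the remaining terms are $o(J_{1-|\alpha|}(n))$. So the sum is nonzero for large $n$, a contradiction. The two closed forms are the binomial theorem and Vandermonde's identity.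

\emph{(b)} The substitution $k\mapsto n-k$ gives $S_{p,-1}(n)=(-1)^nS_{p,-1}(n)$, so the sum vanishes for odd $n$. The formula for $p=1$ is $(1-1)^{2N}=0$. For $p=2$, the sum $\sum_k(-1)^k\binom{2N}k\binom{2N}{2N-k}$ is the coefficient of $x^{2N}$ in $(1-x)^{2N}(1+x)^{2N}=(1-x^2)^{2N}$. The formula for $p=3$ is Dixon's identity.

Let $p\ge4$ and suppose $g$ exists on a progression $dN+n_0$ of even integers. Then $n_0$ is even, and after multiplying $d$ by $4$ we may assume $4\mid d$. Take $m=\frac12$, so that $md\in2\mathbb Z$ and $e^{2\pi im}=-1$. Pairing $m$ with $-m$ in \eqref{eq:split},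
$$S_{p,-1}(n)=\sum_{m\in\{\frac12,\frac32,\dots\},\ m<p/2}2\cos(\pi mn)J_m(n).$$
On the progression $2\cos(\pi n/2)=2(-1)^{n_0/2}=:c$. Since $\frac32<\frac p2$, we have $S-cj=O(\Lambda_{3/2}^{dN})$ with $\Lambda_{3/2}^d<\Lambda=\Lambda_{1/2}^d$, and $g-S=O((\kappa\Lambda)^N)$ because $S=O(\Lambda^N)$. By Proposition~\ref{prop:key} the terms with $m\ge\frac32$ add up to $0$ for all large $n$ in the progression. But $|2\cos(3\pi n/2)|=2$ for even $n$, so the term $m=\frac32$ has absolute value $2J_{3/2}(n)$, and the remaining terms are $o(J_{3/2}(n))$. This is a contradiction. Finally, if a progression of step $d$ contains an even integer $n_1$, it contains the sub-progression $2dN+n_1$ of even integers, and a closed form on the former would give one on the latter.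

\emph{(c)} For $p=1$ take $t=2^n$. Let $p\ge2$. By \eqref{eq:split} the difference $S_p-J_0$ is zero or $O(\Lambda_1^n)$, so $S_p(n)$ has the expansion \eqref{eq:laplace} with $m=0$, $\Lambda_0=2^p$. The sequence
$$t_0(n)=2^{pn}\Big(\frac{\Gamma(n+\frac12)}{\Gamma(n+1)}\Big)^{p-1}$$
is a hypergeometric term with ratio $2^p\big((n+\frac12)/(n+1)\big)^{p-1}$, and by \eqref{eq:stirling} it equals $2^{pn}n^{-(p-1)/2}$ times an asymptotic power series in $1/n$ with constant term $1$. So $S_p/t_0$ has an asymptotic expansion in powers of $1/n$ with constant term $C>0$. Truncate it to a polynomial $U$ with $S_p(n)/t_0(n)=U(1/n)+O(n^{-K})$ and $U(0)=C$. Then $t(n)=t_0(n)U(1/n)$ is a hypergeometric term, and $S_p=t\,(1+O(n^{-K}))$.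
\end{proof}

\begin{thebibliography}{9}

\bibitem{AB} Petkov\v{s}ek, Wilf and Zeilberger, \emph{A = B}.

\bibitem{onepth} \emph{When can the sum of $(1/p)$th of the binomial coefficients have closed form?}, \texttt{http://www.combinatorics.org/Volume\_4/PDF/v4i2r21.pdf}.

\end{thebibliography}
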